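\title{Wreath products in the higher-dimensional Thompson groups $nV$: a dimension obstruction}

\begin{abstract}
We prove that $\mathbb{Z}\wr\mathbb{Z}^{n+1}$ does not embed into Brin's higher-dimensional Thompson group $nV$, for every $n\ge 1$. More generally, if $B$ is a nontrivial group and $Q$ has a finite-index subgroup isomorphic to $\mathbb{Z}^m$, then $B\wr Q$ embeds into $nV$ if and only if $m\le n$ and $B$ embeds into $nV$. The proof has two independent halves. The germs of elements of $nV$ at a point lie in a product of $n$ trees, and a coloring argument shows that a copy of $\mathbb{Z}^{n+1}$ in $nV$ contains, for each point, a nontrivial element that is the identity near that point. An argument in the group ring shows that this cannot happen when $\mathbb{Z}^{n+1}$ is the top group of a wreath product acting faithfully on a compact space. The same method excludes top groups of asymptotic dimension greater than $n$ whose group ring is a right Ore domain.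
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The groups}

Let $\mathfrak{C}=\{0,1\}^{\omega}$ be the Cantor set of infinite binary sequences. For a finite binary word $w$, let $|w|$ be its length and let $w\mathfrak{C}$ be the set of sequences that begin with $w$; the empty word is written $\emptyset$. Fix $n\in\mathbb{N}=\{1,2,3,\dots\}$. A \emph{brick} in $\mathfrak{C}^n$ is a set $w_1\mathfrak{C}\times\cdots\times w_n\mathfrak{C}$. Bricks are open and closed, and the bricks that contain a given point form a basis of neighborhoods of that point. Between two bricks $\prod_i w_i\mathfrak{C}$ and $\prod_i w_i'\mathfrak{C}$ there is the \emph{prefix replacement}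
\[
(w_1z_1,\dots,w_nz_n)\longmapsto(w_1'z_1,\dots,w_n'z_n),
\]
which we abbreviate to $w_i\mapsto w_i'$. Its restriction to a smaller brick $\prod_i w_it_i\mathfrak{C}$ is the prefix replacement $w_it_i\mapsto w_i't_i$.

Brin's higher-dimensional Thompson group $nV$ is the group of all homeomorphisms $h$ of $\mathfrak{C}^n$ for which there are partitions of $\mathfrak{C}^n$ into finitely many bricks $C_1,\dots,C_k$ and $C_1',\dots,C_k'$ such that $h$ maps each $C_j$ onto $C_j'$ by the prefix replacement. We say that $h$ has \emph{depth at most $K$} if the two partitions can be chosen so that all words that occur in them have length at most $K$. The group $1V=V$ is R.~Thompson's group $V$, and $nV<mV$ for $n<m$, by letting $nV$ act on the first $n$ coordinates. All actions in this paper are on the left.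

Wreath products are restricted. For groups $B$ and $Q$, let $\bigoplus_QB$ be the group of finitely supported functions $\beta\colon Q\to B$, with $Q$ acting by $(q\beta)(r)=\beta(q^{-1}r)$, and put $B\wr Q=\left(\bigoplus_QB\right)\rtimes Q$. We call $\bigoplus_QB$ the \emph{base} and $Q$ the \emph{top group}. If $B_0\le B$ and $Q_0\le Q$, then the functions with support in $Q_0$ and values in $B_0$ generate together with $Q_0$ a copy of $B_0\wr Q_0$, so
\begin{equation}\label{eq:monotone}
B_0\wr Q_0\le B\wr Q .
\end{equation}

\subsection{The question}

It is known that $\mathbb{Z}\wr\mathbb{Z}^2$ does not embed into $V$, and that $\mathbb{Z}^n\wr\mathbb{Z}^n$, and hence $\mathbb{Z}\wr\mathbb{Z}^n$, embeds into $nV$ for every $n$. The question is whether the pattern continues: it is conjectured in \cite[Conjecture~3]{problem} that $\mathbb{Z}\wr\mathbb{Z}^{n+1}$ does not embed into $nV$, for every $n\in\mathbb{N}$.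

Here is why one expects this answer. The direct way to realize $B\wr Q$ in $nV$ is to find an action of $Q$ with a \emph{wandering} brick $U$, that is, a brick with $qU\cap U=\emptyset$ for all $q\ne1$, and to let a copy of $B$ act inside $U$. One coordinate of $\mathfrak{C}^n$ carries such an action of $\mathbb{Z}$, so $n$ coordinates carry one of $\mathbb{Z}^n$ (Section~\ref{sec:embed}), and there is no coordinate left for a further factor. This count is not a bound on the rank of abelian subgroups: elements of infinite order supported in the disjoint sets $0\mathfrak{C},10\mathfrak{C},110\mathfrak{C},\dots$ generate free abelian groups of every rank already in $V$. What distinguishes the two kinds of action is their local behavior.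

Let a group $\Lambda$ act by homeomorphisms on a space $X$, and let $\xi\in X$. An element is \emph{the identity near $\xi$} if it fixes some neighborhood of $\xi$ pointwise. We say that $\Lambda$ is \emph{locally faithful at $\xi$} if no element $g\neq 1$ of $\Lambda$ is the identity near $\xi$. A group with a wandering brick is locally faithful at each point of that brick. A group $\mathbb{Z}^m$, $m\ge2$, generated by elements supported in pairwise disjoint bricks is locally faithful nowhere, since each point lies in at most one of the bricks.

The number $n$ bounds the rank of a locally faithful abelian group in the simplest situation, that of a common fixed point. Let $\Lambda\le nV$ fix $\xi=(\xi_1,\dots,\xi_n)$. An element $g\in\Lambda$ acts near $\xi$ by some $w_i\mapsto w_i'$, where $w_i$ and $w'_i$ are both prefixes of $\xi_i$. In the metric on $\mathfrak{C}$ in which $w\mathfrak{C}$ has diameter $2^{-|w|}$, the $i$-th coordinate is scaled by the factor $2^{-(|w_i'|-|w_i|)}$. Scaling factors at a fixed point multiply, so $g\mapsto(|w_i'|-|w_i|)_i$ is a homomorphism $\Lambda\to\mathbb{Z}^n$. If $g$ is in the kernel, then $w_i=w_i'$ for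 all $i$, because these are prefixes of $\xi_i$ of equal length, and $g$ is the identity near $\xi$. So if $\Lambda$ is locally faithful at $\xi$, then $\Lambda$ embeds into $\mathbb{Z}^n$, and $\Lambda\not\cong\mathbb{Z}^{n+1}$.

Two things are missing for a proof. The point $\xi$ need not be fixed, and an abstract embedding of $\mathbb{Z}\wr\mathbb{Z}^{n+1}$ need not come with a wandering brick, or with any visible point of local faithfulness.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $n\in\mathbb{N}$ and let $B$ be any nontrivial group. Then $B\wr\mathbb{Z}^{n+1}$ does not embed into $nV$. In particular, $\mathbb{Z}\wr\mathbb{Z}^{n+1}$ does not embed into $nV$.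
\end{theorem}

This proves the conjecture. Combined with the construction from wandering bricks, it gives a complete answer for virtually abelian top groups.

\begin{theorem}\label{thm:class}
Let $B\ne1$ be a group and let $Q$ be a finitely generated virtually abelian group, with a finite-index subgroup isomorphic to $\mathbb{Z}^m$. Then $B\wr Q$ embeds into $nV$ if and only if $m\le n$ and $B$ embeds into $nV$.
\end{theorem}

In particular, for every $B\ne1$ that embeds into $nV$, such as $\mathbb{Z}$, $\mathbb{Z}/2$ or $nV$ itself, $B\wr\mathbb{Z}^m$ embeds into $nV$ exactly when $m\le n$.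

The proof of Theorem~\ref{thm:main} uses two properties of $\mathbb{Z}^{n+1}$, one geometric and one ring-theoretic, and it applies to every top group that has them. Given a coloring of a metric space and $r>0$, an \emph{$r$-chain} is a finite sequence of points of one color in which consecutive points are at distance at most $r$; two points are in the same \emph{monochromatic $r$-component} if an $r$-chain joins them. A finitely generated group $Q$ with a word metric has \emph{asymptotic dimension} at most $n$, written $\operatorname{asdim}Q\le n$, if for every $r$ there is a coloring of $Q$ with $n+1$ colors whose monochromatic $r$-components have uniformly bounded diameter. Word metrics for different finite generating sets are bi-Lipschitz equivalent, so the choice does not matter; and $\operatorname{asdim}Q>n$ means that the condition fails. A ring $A$ is a \emph{right Ore domain} if it has no zero divisors and $aA\cap bA\ne0$ for all nonzero $a,b\in A$.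

\begin{theorem}\label{thm:asdim}
Let $R=\mathbb{Z}$ or $R=\mathbb{F}_p$ with $p$ prime. Let $Q$ be a finitely generated group with $\operatorname{asdim}Q>n$ whose group ring $R[Q]$ is a right Ore domain. Then $B\wr Q$ does not embed into $nV$ for any group $B$ containing a copy of $(R,+)$.
\end{theorem}

\subsection{The two halves of the proof}

The first half, Sections~\ref{sec:germs} and~\ref{sec:color}, is about $nV$ and does not mention wreath products. When $\xi$ is not fixed, the vector of scaling exponents no longer determines the germ of an element at $\xi$. It is replaced by a map from $nV$ to a product of $n$ trees that does determine the germ, and the scaling exponents become the levels of vertices in these trees. A group that is locally faithful at $\xi$ injects into the product of trees, with generators moving points a bounded distance. Counting gives no contradiction, since balls in $\mathbb{Z}^{n+1}$ grow polynomially and balls in a tree exponentially. Dimension does: pulling back a coloring of the levels, we color the group with $n+1$ colors so that monochromatic components have bounded size (Proposition~\ref{prop:color}), and the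 Hex lemma says that $\mathbb{Z}^{n+1}$ has no such coloring. Hence $\mathbb{Z}^{n+1}\le nV$ is locally faithful at no point.

The second half, Section~\ref{sec:algebra}, is about wreath products and does not mention $nV$. If $(R,+)\wr Q$ acts faithfully on a compact space and $R[Q]$ is a right Ore domain, then $Q$ is locally faithful at some point (Proposition~\ref{prop:algebra}). Section~\ref{sec:proofs} puts the two halves together.

\section{Embeddings from wandering bricks}\label{sec:embed}

This section proves the ``if'' direction of Theorem~\ref{thm:class}.

\begin{lemma}\label{lem:wander}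
Let a group $Q$ act on $\mathfrak{C}^n$ by elements of $nV$, and let $U$ be a brick with $qU\cap U=\emptyset$ for all $q\in Q\setminus\{1\}$. Then $B\wr Q$ embeds into $nV$ for every $B\le nV$.
\end{lemma}

\begin{proof}
The translates $qU$ are pairwise disjoint, since $qU\cap rU=r(r^{-1}qU\cap U)$. Let $U=\prod_iu_i\mathfrak{C}$ and let $\kappa\colon\mathfrak{C}^n\to U$ be the prefix replacement $\emptyset\mapsto u_i$. For $b\in B$ let $\hat b$ be $\kappa b\kappa^{-1}$ on $U$ and the identity elsewhere. The bricks $\prod_iw_i\mathfrak{C}$ with $|w_i|=|u_i|$ for all $i$ partition $\mathfrak{C}^n$, and $U$ is one of them; so the complement of $U$ is a finite disjoint union of bricks. Since $\kappa$ maps bricks to bricks and conjugates prefix replacements to prefix replacements, $\hat b\in nV$. The map $b\mapsto\hat b$ is an injective homomorphism.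

For $r\in Q$ the element $r\hat br^{-1}$ is supported in $rU$. Elements supported in different translates commute, so
\[
\Phi(\beta)=\prod_{r\in Q}r\,\widehat{\beta(r)}\,r^{-1}
\]
is a finite product that does not depend on the order, and $\Phi\colon\bigoplus_QB\to nV$ is a homomorphism. It is injective, because $\Phi(\beta)$ acts on $rU$ as $r\,\widehat{\beta(r)}\,r^{-1}$. Moreover
\[
q\,\Phi(\beta)\,q^{-1}=\prod_r(qr)\,\widehat{\beta(r)}\,(qr)^{-1}=\Phi(q\beta),
\]
so $\beta q\mapsto\Phi(\beta)q$ is a homomorphism $B\wr Q\to nV$. Let $\beta q$ be in its kernel. Since $\Phi(\beta)$ preserves each translate of $U$, the map $\Phi(\beta)q$ sends $U$ onto $qU$. Hence $qU=U$ and $q=1$, and then $\beta=1$ by the injectivity of $\Phi$.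
\end{proof}

The basic example of a wandering brick is given by the element $\tau\in V$,
\begin{equation}\label{eq:tau}
\tau(00z)=0z,\qquad \tau(01z)=10z,\qquad \tau(1z)=11z .
\end{equation}
On $W=01\mathfrak{C}$, the power $\tau^j$ with $j\ge1$ is the prefix replacement $01\mapsto1^j0$. Since $\tau^{-1}(0z)=00z$, the power $\tau^{-j}$ with $j\ge0$ is the prefix replacement $01\mapsto0^{j+1}1$. No one of the words $1^j0$ $(j\ge1)$ and $0^{j+1}1$ $(j\ge0)$ is a prefix of another, so the sets $\tau^j(W)$, $j\in\mathbb{Z}$, are pairwise disjoint.

\begin{proposition}\label{prop:if}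
Let $Q$ have a finite-index subgroup $P\cong\mathbb{Z}^m$ with $0\le m\le n$, and let $B\le nV$. Then $B\wr Q$ embeds into $nV$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:wander} it suffices to find an action of $Q$ by elements of $nV$ with a wandering brick.

\emph{The action of $P$.} Let the $i$-th basis element of $P=\mathbb{Z}^m$ act on $\mathfrak{C}^n$ by $\tau$ in coordinate $i$ and trivially in the other coordinates. These maps commute and belong to $nV$. Put $U=W^m\times\mathfrak{C}^{n-m}$. The element $\pi=(j_1,\dots,j_m)$ maps $U$ onto $\prod_i\tau^{j_i}(W)\times\mathfrak{C}^{n-m}$, which is disjoint from $U$ as soon as some $j_i\ne0$.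

\emph{The induced action of $Q$.} We place one copy of $\mathfrak{C}^n$ for each coset of $P$. Let $q_1=1,q_2,\dots,q_d$ represent the cosets in $Q/P$. Partition $\mathfrak{C}^n$ into $d$ bricks $C_1,\dots,C_d$, for instance by halving a brick $d-1$ times, and let $\iota_j\colon\mathfrak{C}^n\to C_j$ be the prefix replacement. For $q\in Q$ and each $j$, write $qq_j=q_{j'}\pi$ with $\pi\in P$, and set $q\cdot\iota_j(z)=\iota_{j'}(\pi z)$. The map $j\mapsto j'$ is a permutation, and $\iota_{j'}\pi\iota_j^{-1}\colon C_j\to C_{j'}$ is given by prefix replacements on finite partitions into bricks; so $q$ acts by an element of $nV$. If $rq_j=q_{j'}\pi$ and $qq_{j'}=q_{j''}\pi'$, then $qrq_j=q_{j''}\pi'\pi$, and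
\[
(qr)\cdot\iota_j(z)=\iota_{j''}(\pi'\pi z)=q\cdot\iota_{j'}(\pi z)=q\cdot(r\cdot\iota_j(z)).
\]
The identity of $Q$ acts trivially, so this is an action.

The brick $\iota_1(U)$ is wandering. Indeed, let $q\,\iota_1(U)$ meet $\iota_1(U)$, and write $q=qq_1=q_{j'}\pi$. Since $q\,\iota_1(U)\subset C_{j'}$, we have $j'=1$ and $q=\pi\in P$. Then $q\,\iota_1(U)=\iota_1(\pi U)$, so $\pi U$ meets $U$ and $\pi=1$.
\end{proof}

\section{Germs and trees}\label{sec:germs}

We want a space that records the germ of an element of $nV$ at a point and in which left multiplication by a fixed element is a bounded move. Since prefix replacements act on each coordinate separately, we build it for one coordinate.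

\subsection{The tree of germs at a sequence}

Fix $x=x_1x_2x_3\cdots\in\mathfrak{C}$. For $m\le M$ write $x_{(m,M]}=x_{m+1}\cdots x_M$, the empty word if $m=M$. A prefix replacement defined near $x$ removes the first $m$ letters and writes a word $v$ in their place, so it is given by the pair $(v,m)$. Its restriction to the smaller set $x_{(0,M]}\mathfrak{C}$ is given by $(v\,x_{(m,M]},M)$. We therefore put
\[
(v,m)\sim(v',m')\quad\text{if}\quad v\,x_{(m,M]}=v'\,x_{(m',M]}\ \text{ for all large }M .
\]
This is an equivalence relation. Let $T_x$ be the set of classes $[v,m]$. For $m\le m'\le M$ we have $x_{(m,M]}=x_{(m,m']}\,x_{(m',M]}$, and cancelling the common suffix gives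
\begin{equation}\label{eq:equiv}
(v,m)\sim(v',m')\iff v'=v\,x_{(m,m']}\qquad(m\le m').
\end{equation}
Thus each class has, for every large $m$, exactly one representative $(v,m)$, and $|v|\to\infty$ as $m\to\infty$.

The \emph{level} $\ell[v,m]=|v|-m\in\mathbb{Z}$ is well defined by \eqref{eq:equiv}; it is the scaling exponent from the introduction. The \emph{parent map} $\sigma\colon T_x\to T_x$ deletes the first letter of the output:
\[
\sigma[bv,m]=[v,m]\qquad(b\in\{0,1\}).
\]
Every class has a representative with nonempty word, and $b\,v\,x_{(m,M]}=b'v'x_{(m',M]}$ implies $v\,x_{(m,M]}=v'x_{(m',M]}$; so $\sigma$ is well defined. It lowers the level by one: $\ell(\sigma e)=\ell(e)-1$. For $e\in T_x$ and an integer $c\le\ell(e)$, the \emph{ancestor of $e$ at level $c$} is $\alpha_c(e)=\sigma^{\ell(e)-c}e$.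

\begin{lemma}\label{lem:count}
The preimages of $f=[u,m_0]$ under $\sigma$ are $[0u,m_0]$ and $[1u,m_0]$. Consequently, for $k\ge0$ there are fewer than $2^{k+1}$ elements $e\in T_x$ with $\sigma^je=f$ for some $0\le j\le k$.
\end{lemma}

\begin{proof}
Both classes map to $f$. Conversely, let $\sigma e=f$ and write $e=[bv,m]$ with $m\ge m_0$. Then $(v,m)\sim(u,m_0)$, so $v=u\,x_{(m_0,m]}$ by \eqref{eq:equiv}, and $e=[bu\,x_{(m_0,m]},m]=[bu,m_0]$. It follows that $\sigma^j$ has at most $2^j$ preimages of $f$, and $1+2+\dots+2^k<2^{k+1}$.
\end{proof}

Join each $e\in T_x$ to $\sigma e$ by an edge. The resulting graph is connected, because $\sigma^{|v|}[v,m]=[\emptyset,m]$ and $\sigma[\emptyset,m]=\sigma[x_{m+1},m+1]=[\emptyset,m+1]$. It has no cycle, because a vertex of maximal level on a cycle would have two neighbors of smaller level, and the parent is the only one. So $T_x$ is a tree in which every vertex has one parent and two children. The proofs below use only $\ell$, $\sigma$ and Lemma~\ref{lem:count}.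

\subsection{The germ map}

Let $\xi=(\xi_1,\dots,\xi_n)\in\mathfrak{C}^n$ and $h\in nV$. On some brick $\prod_iw_i\mathfrak{C}$ containing $\xi$, the map $h$ is a prefix replacement $w_i\mapsto w_i'$. Put
\[
\theta_i(h)=[w_i',|w_i|]\in T_{\xi_i},\qquad \theta(h)=(\theta_1(h),\dots,\theta_n(h)),
\]
and write $\ell_i(h)=\ell(\theta_i(h))$.

\begin{lemma}\label{lem:theta}
The map $\theta\colon nV\to\prod_iT_{\xi_i}$ is well defined. If $\theta(h)=\theta(h')$, then $h^{-1}h'$ is the identity near $\xi$. In particular, $\theta$ is injective on every subgroup that is locally faithful at $\xi$.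
\end{lemma}

\begin{proof}
On a given brick the words $w_i'$ are determined by $h$. To see this, suppose $w'z=w''z$ for all $z\in\mathfrak{C}$, with $|w'|\le|w''|$. Then $w''=w'u$ for a word $u$, and $z=uz$ for all $z$. If $u$ were nonempty, this would fail for every $z$ whose first letter differs from that of $u$; so $w'=w''$. Passing to a smaller brick around $\xi$ appends to $w_i$ and $w_i'$ the next letters of $\xi_i$, which does not change the class $[w_i',|w_i|]$, by \eqref{eq:equiv}. The intersection of two bricks containing $\xi$ is again a brick, since in each coordinate both words are prefixes of $\xi_i$. Hence $\theta(h)$ does not depend on the brick.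

Let $\theta(h)=\theta(h')$. On a small enough brick $\prod_iw_i\mathfrak{C}\ni\xi$ both maps are prefix replacements, $w_i\mapsto w_i'$ and $w_i\mapsto w_i''$, and $[w_i',|w_i|]=[w_i'',|w_i|]$ gives $w_i'=w_i''$ by \eqref{eq:equiv}. So $h$ and $h'$ agree on the brick.
\end{proof}

\begin{example}\label{ex:tau}
Let $n=1$ and let $\tau$ be as in \eqref{eq:tau}. At the fixed point $x=000\cdots$, the power $\tau^j$ with $j\ge0$ acts by $0^{j+1}\mapsto0$ and its inverse by $0\mapsto0^{j+1}$, so $\theta(\tau^j)$ has level $-j$ for all $j\in\mathbb{Z}$, and the level determines the germ. At a point $x\in01\mathfrak{C}$ we have $\theta(\tau^{j+1})=[1^{j+1}0,2]$ and $\theta(\tau^{-j})=[0^{j+1}1,2]$ for $j\ge0$. Both have level $j$. The level is not additive here and does not separate the germs, but the vertices lie on two different branches of the tree; see Figure~\ref{fig:tree}.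
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[level distance=10mm,
  level 1/.style={sibling distance=48mm},
  level 2/.style={sibling distance=24mm},
  level 3/.style={sibling distance=12mm}]
\node (root) {$\emptyset$}
  child {node {$0$}
    child {node {$00$} child {node {$000$}} child {node {$100$}}}
    child {node[draw,label=right:{$\tau$}] {$10$}
      child {node {$010$}} child {node[draw,label=below:{$\tau^{2}$}] {$110$}}}}
  child {node {$1$}
    child {node[draw,label=left:{$1$}] {$01$}
      child {node[draw,label=below:{$\tau^{-1}$}] {$001$}} child {node {$101$}}}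
    child {node {$11$} child {node {$011$}} child {node {$111$}}}};
\draw[dashed] (root) -- (0,0.8);
\node at (-5.6,0) {$\ell=-2$};
\node at (-5.6,-1) {$\ell=-1$};
\node at (-5.6,-2) {$\ell=0$};
\node at (-5.6,-3) {$\ell=1$};
\end{tikzpicture}
\caption{Part of the tree $T_x$ for a sequence $x$ that begins with $01$. The vertex labeled $v$ is the germ $[v,2]$ at $x$ of the prefix replacement $01\mapsto v$; its level is $|v|-2$, and its parent, drawn above it, is obtained by deleting the first letter of $v$. The boxed vertices are the germs at $x$ of $\tau^{-1}$, $1$, $\tau$, $\tau^2$, where $\tau$ is given by $00\mapsto0$, $01\mapsto10$, $1\mapsto11$.}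
\label{fig:tree}
\end{figure}

An element $g$ of depth at most $K$ rewrites at most the first $K$ letters of each coordinate. In the tree, passing from $h$ to $gh$ therefore means going up at most $K$ steps and then down at most $K$ steps.

\begin{lemma}\label{lem:step}
Let $g,h\in nV$ with $g$ of depth at most $K$, and let $1\le i\le n$. Then $|\ell_i(gh)-\ell_i(h)|\le K$. For every integer $c\le\min\{\ell_i(h),\ell_i(gh)\}-K$, the vertices $\theta_i(h)$ and $\theta_i(gh)$ have the same ancestor at level $c$.
\end{lemma}

\begin{proof}
Near $h(\xi)$ the map $g$ is a prefix replacement $u_j\mapsto u_j'$ on a brick $\prod_j u_j\mathfrak{C}$, with $|u_j|,|u_j'|\le K$ for all $j$. Let $h$ act near $\xi$ by $w_j\mapsto w_j'$, on a brick so small that $|w_j'|\ge K$ for all $j$. Both $u_j$ and $w_j'$ are prefixes of the $j$-th coordinate of $h(\xi)$, so $w_j'=u_jt_j$ for a word $t_j$. Then $gh$ acts on the brick by $w_j\mapsto u_j't_j$, and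
\[
\theta_i(h)=[u_it_i,|w_i|],\qquad\theta_i(gh)=[u_i't_i,|w_i|].
\]
The levels differ by $|u_i'|-|u_i|\in[-K,K]$. The vertex $e=[t_i,|w_i|]$ equals both $\sigma^{|u_i|}\theta_i(h)$ and $\sigma^{|u_i'|}\theta_i(gh)$, and $\ell(e)=\ell_i(h)-|u_i|\ge c$. Hence $\alpha_c(\theta_i(h))=\alpha_c(e)=\alpha_c(\theta_i(gh))$.
\end{proof}

\section{Colorings}\label{sec:color}

For a group $\Lambda$ and a finite set $F=F^{-1}\subset\Lambda$, let $\Gamma(\Lambda,F)$ be the graph with vertex set $\Lambda$ in which $h$ is joined to $gh$ for $g\in F$. Given a coloring of $\Lambda$, a \emph{monochromatic component} is a connected component of the subgraph spanned by the vertices of one color.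

\subsection{The case $n=1$}

We show by hand that a subgroup $\Lambda=\mathbb{Z}^2$ of $V$ is not locally faithful at any $x\in\mathfrak{C}$. Suppose that it is. Let $F=\{\pm(1,0),\pm(0,1),\pm(1,1)\}$, and let $K\ge 1$ bound the depths of these six elements. Color $h\in\Lambda$ by the parity of $\lfloor\ell(\theta(h))/K\rfloor$. Along an edge of $\Gamma(\Lambda,F)$ the level changes by at most $K$, so this integer part changes by at most $1$; along a monochromatic edge it does not change. On a monochromatic component the levels thus lie in an interval $[a,a+K-1]$. By Lemma~\ref{lem:step} the ancestor $\alpha_{a-K}(\theta(h))$ is the same at both ends of each edge of the component, so it is one vertex $f$ for the whole component. Every $\theta(h)$ lies at most $2K-1$ steps below $f$, and $\theta$ is injective, so the component has fewer than $2^{2K}$ elements by Lemma~\ref{lem:count}.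

On the other hand, $\{0,\dots,N\}^2$ with the six neighbors given by $F$ is a Hex board, and a game of Hex does not end in a draw: in any $2$-coloring, the first color connects the left side to the right side or the second color connects the bottom to the top. Such a connection has at least $N+1$ points, which is a contradiction for $N=2^{2K}$.

For general $n$ the argument in the trees is the same in each coordinate. Two ingredients must be supplied: a Hex lemma in dimension $n+1$, which allows $n+1$ colors, and a coloring of the space $\mathbb{Z}^n$ of level vectors with only $n+1$ colors. The product of $n$ parity colorings uses $2^n$ colors, which is too many for $n\ge2$.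

\subsection{Coloring $\mathbb{Z}^n$ with $n+1$ colors}

Cut $\mathbb{R}^n$ into cubes of a large side $L$. The idea is to give color $0$ to points near a vertex of this grid, color $1$ to the remaining points near an edge, and so on, up to color $n$ for the points deep inside a cube. The meaning of ``near'' shrinks by a fixed amount from one color to the next. This leaves a gap that one step cannot cross, so that a chain of color $j$ stays near a single $j$-dimensional face.

\begin{lemma}\label{lem:Zn}
Let $n,K\in\mathbb{N}$ and $L=4(n+1)K$. There is a coloring $\chi\colon\mathbb{Z}^n\to\{0,\dots,n\}$ such that, whenever $z^{(0)},\dots,z^{(s)}$ are points of one color with $|z^{(t+1)}-z^{(t)}|_\infty\le K$ for all $t$, we have $|z^{(s)}-z^{(0)}|_\infty\le L$.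
\end{lemma}

\begin{proof}
Put $\varepsilon=K/L=\frac1{4(n+1)}\le\frac18$ and $\delta_j=(n+1-j)\varepsilon$ for $0\le j\le n$. Then $\delta_0=\frac14$, $\delta_{j-1}=\delta_j+\varepsilon$ and $\delta_n=\varepsilon$. For $z\in\mathbb{Z}^n$ let $y=z/L$, and let $\|y_i\|$ be the distance from $y_i$ to the nearest integer. Let $\chi(z)$ be the least $j$ with
\[
\#\{i:\|y_i\|<\delta_j\}\ge n-j ;
\]
the value $j=n$ always qualifies.

Let $\chi(z)=j$ and $I(y)=\{i:\|y_i\|<\delta_j\}$. If $j=0$, then $I(y)=\{1,\dots,n\}$. If $j\ge1$, then $j-1$ does not qualify, so the set $\{i:\|y_i\|<\delta_{j-1}\}$ has at most $n-j$ elements. It contains $I(y)$, which has at least $n-j$ elements, so the two sets are equal. This is the gap: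
\begin{equation}\label{eq:gap}
\|y_i\|<\delta_j\ \text{ for }i\in I(y),\qquad\|y_i\|\ge\delta_{j-1}\ \text{ for }i\notin I(y).
\end{equation}

Let $z,z'$ have the same color $j$ and $|z-z'|_\infty\le K$, so that $y=z/L$ and $y'=z'/L$ satisfy $|y-y'|_\infty\le\varepsilon$.
\begin{itemize}
\item $I(y)=I(y')$. For $j=0$ both sets are $\{1,\dots,n\}$. For $j\ge1$ and $i\in I(y)$ we have $\|y_i'\|<\delta_j+\varepsilon=\delta_{j-1}$, so $i\in I(y')$ by \eqref{eq:gap}; the other inclusion follows by symmetry.
\item For $i\in I(y)$, the integers nearest to $y_i$ and $y_i'$ differ by less than $2\delta_j+\varepsilon\le\frac12+\frac18<1$, so they are equal.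
\item For $i\notin I(y)$, which forces $j\ge1$, we have $\lfloor y_i\rfloor=\lfloor y_i'\rfloor$. Otherwise an integer lies between $y_i$ and $y_i'$, at distance at least $\delta_{j-1}$ from each, and $|y_i-y_i'|\ge2\delta_{j-1}>\varepsilon$.
\end{itemize}
Along a sequence as in the statement, the set $I$, the nearest integers $m_i$ for $i\in I$ and the integer parts $m_i$ for $i\notin I$ are therefore constant. The $i$-th coordinate of $z^{(t)}$ stays in $[Lm_i-\frac L4,Lm_i+\frac L4]$ for $i\in I$ and in $[Lm_i,Lm_i+L]$ for $i\notin I$, and both intervals have length at most $L$.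
\end{proof}

\subsection{Coloring a locally faithful group}

\begin{proposition}\label{prop:color}
Let $\Lambda\le nV$ be locally faithful at a point $\xi\in\mathfrak{C}^n$. Then for every finite set $F=F^{-1}\subset\Lambda$ there are $M\in\mathbb{N}$ and a coloring of $\Lambda$ with $n+1$ colors such that every monochromatic component of $\Gamma(\Lambda,F)$ has at most $M$ elements.
\end{proposition}

\begin{proof}
Let $K\ge1$ bound the depths of the elements of $F$. Take $L$ and $\chi$ from Lemma~\ref{lem:Zn}, and color $h\in\Lambda$ by $\chi(\ell_1(h),\dots,\ell_n(h))$. Let $Z$ be a monochromatic component. Any two elements $h,h'\in Z$ are joined by a path in $Z$, and by Lemma~\ref{lem:step} each $\ell_i$ changes by at most $K$ along each edge. Lemma~\ref{lem:Zn} gives $|\ell_i(h)-\ell_i(h')|\le L$ for all $i$. So $a_i=\min_{h\in Z}\ell_i(h)$ exists, and $a_i\le\ell_i(h)\le a_i+L$ on $Z$.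

Fix $i$ and put $c=a_i-K$. An edge of $Z$ joins some $h$ to $gh$ with $g\in F$, and $c\le\min\{\ell_i(h),\ell_i(gh)\}-K$. By Lemma~\ref{lem:step} the ancestor $\alpha_c(\theta_i(h))$ is the same at both ends. Since $Z$ is connected, it is one vertex $f_i$ for all $h\in Z$. Thus $\sigma^j\theta_i(h)=f_i$ with $j=\ell_i(h)-c\le K+L$, and by Lemma~\ref{lem:count} the map $\theta_i$ takes fewer than $2^{K+L+1}$ values on $Z$. By Lemma~\ref{lem:theta}, $\theta$ is injective on $\Lambda$, so $|Z|\le M=2^{n(K+L+1)}$.
\end{proof}

Local faithfulness enters only in the last sentence: without it, the proof bounds the number of germs on a component and not the number of elements.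

\subsection{The Hex lemma}

\begin{lemma}[Hex lemma; Gale]\label{lem:hex}
Let $d,N\in\mathbb{N}$, and color $\{0,\dots,N\}^d$ with colors $1,\dots,d$. Call distinct points $z,z'$ adjacent if $z-z'\in\{0,1\}^d$ or $z'-z\in\{0,1\}^d$. Then for some $i$ there is a connected set of points of color $i$ that contains a point with $z_i=0$ and a point with $z_i=N$. Such a set has at least $N+1$ points.
\end{lemma}

\begin{proof}
The last sentence holds because the $i$-th coordinate changes by at most $1$ between adjacent points and so takes every value $0,\dots,N$ on the set.

Suppose that no such set exists. We construct a continuous self-map of the cube $[0,N]^d$ without fixed point, against Brouwer's theorem. Let $e_1,\dots,e_d$ be the standard basis. For a lattice point $z$ of color $i$, put $v(z)=e_i$ if the monochromatic component of $z$ meets $\{z_i=0\}$, and $v(z)=-e_i$ otherwise. In the first case the component misses $\{z_i=N\}$, so $z_i<N$. In the second case $z_i>0$. In both cases $z+v(z)\in[0,N]^d$.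

Recall the Freudenthal--Kuhn triangulation of $[0,N]^d$. For each $z\in\{0,\dots,N-1\}^d$ and each permutation $\rho$ of $\{1,\dots,d\}$ it has the simplex
\[
\{z+y:\ 1\ge y_{\rho(1)}\ge\dots\ge y_{\rho(d)}\ge0\},
\]
with vertices $z,\ z+e_{\rho(1)},\ z+e_{\rho(1)}+e_{\rho(2)},\ \dots,\ z+(1,\dots,1)$. Any two vertices of a simplex are adjacent in the sense of the lemma. Extend $v$ affinely over each simplex. If $x=\sum_z\lambda_zz$ is a convex combination of the vertices of a simplex, then $x+v(x)=\sum_z\lambda_z(z+v(z))$ lies in the cube, so $x\mapsto x+v(x)$ is a continuous self-map of $[0,N]^d$. Vertices of the simplex with the same color $i$ are adjacent, hence in the same component, hence have the same vector $v=\epsilon_ie_i$ with $\epsilon_i=\pm1$. So the $i$-th coordinate of $v(x)$ has absolute value $\sum\lambda_z$, summed over the vertices of color $i$. These absolute values add up to $1$, so $v(x)\ne0$ and the map has no fixed point.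
\end{proof}

\begin{corollary}\label{cor:nowhere}
Let $\Lambda\le nV$. If $\Lambda\cong\mathbb{Z}^{n+1}$, or if $\Lambda$ is finitely generated with $\operatorname{asdim}\Lambda>n$, then $\Lambda$ is locally faithful at no point of $\mathfrak{C}^n$.
\end{corollary}

\begin{proof}
Suppose that $\Lambda$ is locally faithful at some point.

Let $\Lambda=\mathbb{Z}^{n+1}$, and let $F$ consist of the nonzero vectors in $\{0,1\}^{n+1}$ and their negatives. Take $M$ and the coloring from Proposition~\ref{prop:color}, and restrict the coloring to $\{0,\dots,M\}^{n+1}$. Adjacency in Lemma~\ref{lem:hex} is adjacency in $\Gamma(\Lambda,F)$, so that lemma, with $d=n+1$ and $N=M$, gives a connected monochromatic set of at least $M+1$ points. It lies in one monochromatic component, a contradiction.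

Let $\Lambda$ be finitely generated, with word length $|\cdot|$. We use the metric $d(g,h)=|gh^{-1}|$; inversion is an isometry from it to the left-invariant word metric $|g^{-1}h|$, so both give the same asymptotic dimension. Given $r$, let $F=\{g:|g|\le r\}$, a finite symmetric set. Since $d(h',h)\le r$ means $h'=gh$ with $g\in F$, the monochromatic $r$-components of a coloring are its monochromatic components in $\Gamma(\Lambda,F)$. For the coloring of Proposition~\ref{prop:color} they have at most $M$ elements, so two points of a component are joined by an $r$-chain with fewer than $M$ steps, and the diameter is at most $rM$. As $r$ was arbitrary, $\operatorname{asdim}\Lambda\le n$, a contradiction.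
\end{proof}

\section{Wreath products acting on compact spaces}\label{sec:algebra}

Let $R=\mathbb{Z}$ or $R=\mathbb{F}_p$, let $Q$ be a group, and let $A=R[Q]$ be the group ring. A finitely supported function $\beta\colon Q\to R$ corresponds to $\sum_r\beta(r)r\in A$, and the shift by $q$ corresponds to left multiplication by $q$. So $G=(R,+)\wr Q$ is the set of pairs $(a,q)\in A\times Q$ with
\[
(a,q)(b,r)=(a+qb,qr),\qquad(a,q)^{-1}=(-q^{-1}a,q^{-1}).
\]
We identify $a\in A$ with $(a,1)$ and $q\in Q$ with $(0,q)$. For $a,b,c,c'\in A$ and $s\in Q$ the multiplication rule gives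
\begin{align}
(a,1)(0,s)(a,1)^{-1}&=(a,s)(-a,1)=((1-s)a,\,s),\label{eq:conj}\\
(c,s)(c',s)^{-1}&=(c,s)(-s^{-1}c',s^{-1})=(c-c',1),\label{eq:diff}\\
(c,s)(b,1)(c,s)^{-1}&=(c+sb,s)(c,s)^{-1}=(sb,1).\label{eq:mult}
\end{align}
By \eqref{eq:conj} and \eqref{eq:diff}, the commutator $[a,s]=asa^{-1}s^{-1}$ in $G$ is the element $(1-s)a$ of $A$.

\subsection{An example and the difficulty}

Suppose that $\mathbb{Z}\wr\mathbb{Z}^2\le V$, with $\mathbb{Z}^2=\langle s,t\rangle$, where $s$ is supported in $0\mathfrak{C}$ and $t$ in $1\mathfrak{C}$. Let $a\in A$ be nonzero and assume that $a$ preserves $0\mathfrak{C}$. Then $asa^{-1}$ is supported in $0\mathfrak{C}$, and so is $[a,s]$, which therefore commutes with $t$. But $[[a,s],t]=(1-t)(1-s)a\ne0$, since $\mathbb{Z}[s^{\pm1},t^{\pm1}]$ is a domain. This is the contradiction we are after: local triviality of $s$ passes to multiples of $1-s$, and a common multiple of the elements $1-s$, for finitely many $s$ that serve all points, is trivial everywhere.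

The assumption on $a$ is the issue. Let $H_\xi$ be the group of elements of $G$ that are the identity near $\xi$. If $A$ fixed $\xi$, it would normalize $H_\xi$, and $s\in H_\xi$ would give $(1-s)A\subset H_\xi$. In general $A$ moves $\xi$. We then know only that for each $a\in A$ some $s$ is the identity near $a^{-1}\xi$, that is, $asa^{-1}\in H_\xi$, and this $s$ depends on $a$. When $s$ ranges over a finite set of $k$ elements, one of them must serve a large part of $A$. The parts turn out to be cosets, and ``large'' becomes ``of index at most $k$''.

\subsection{Covers by cosets}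

\begin{lemma}\label{lem:cosets}
Let an abelian group $A$ be the union of $k$ cosets $a_1+D_1,\dots,a_k+D_k$ of subgroups $D_i$. Then $[A:D_i]\le k$ for some $i$.
\end{lemma}

\begin{proof}
Suppose that all indices exceed $k$. For each $i$ choose $c_{i,0},\dots,c_{i,k}\in A$ in distinct cosets of $D_i$. Let $\mu=k(k+1)$ and let $\varphi\colon\mathbb{Z}^\mu\to A$ be the homomorphism that sends the basis vector $e_{i,j}$ to $c_{i,j}$. Let $N\in\mathbb{N}$ and $Y_i=\varphi^{-1}(a_i+D_i)\cap\{0,\dots,N-1\}^\mu$. The sets $Y_1,\dots,Y_k$ cover $\{0,\dots,N-1\}^\mu$. For fixed $i$ the $k+1$ translates $e_{i,j}+Y_i$ lie in $\{0,\dots,N\}^\mu$, and they are pairwise disjoint because $\varphi$ maps them into the distinct cosets $c_{i,j}+a_i+D_i$. Hence $(k+1)|Y_i|\le(N+1)^\mu$, and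
\[
N^\mu\le\sum_{i=1}^k|Y_i|\le\frac{k}{k+1}(N+1)^\mu .
\]
This is false for large $N$, since $(N+1)^\mu/N^\mu\to1$.
\end{proof}

\begin{lemma}\label{lem:ideal}
Let $H$ be a subgroup of $G=A\rtimes Q$ and let $S\subset Q$ be a finite set with $k$ elements. Suppose that for every $a\in A$ there is $s\in S$ with $asa^{-1}\in H$. Then there is $s\in S$ with
\[
(1-s^{k!})(1-s)A\subset H .
\]
\end{lemma}

\begin{proof}
For $s\in S$ put
\[
A_s=\{a\in A:((1-s)a,s)\in H\},\qquad D_s=\{d\in A:(1-s)d\in H\}.
\]
By \eqref{eq:conj} the hypothesis says $A=\bigcup_{s\in S}A_s$. The set $D_s$ is a subgroup of $A$, being the preimage of $H\cap A$ under the additive map $d\mapsto(1-s)d$. Let $b\in A_s$ and $a\in A$. By \eqref{eq:diff},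
\[
((1-s)a,s)\,((1-s)b,s)^{-1}=(1-s)(a-b),
\]
and the second factor on the left is in $H$. So $a\in A_s$ if and only if $a-b\in D_s$, and $A_s$ is empty or a coset of $D_s$. Lemma~\ref{lem:cosets}, applied to the nonempty sets $A_s$, gives $s\in S$ with $A_s\ne\emptyset$ and $[A:D_s]\le k$. Fix this $s$.

Let $J=(1-s)A$. The map $A\to J/(J\cap H)$ induced by $d\mapsto(1-s)d$ is onto with kernel $D_s$, so $J/(J\cap H)$ has at most $k$ elements. It remains to annihilate this finite quotient by an element of $A$ that depends only on $s$ and $k$. Choose $a\in A_s$ and put $t=((1-s)a,s)\in H$. By \eqref{eq:mult}, conjugation by $t$ acts on $A$ as left multiplication by $s$. Since $sJ=(1-s)sA=J$, the element $t$ normalizes $J$; it normalizes $H$ because it lies in $H$. So multiplication by $s$ induces a permutation of the set $J/(J\cap H)$. The order of a permutation of at most $k$ elements divides $k!$, so multiplication by $s^{k!}$ induces the identity. That is, $l-s^{k!}l\in H$ for all $l\in J$, which is the claim.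
\end{proof}

The element $s$ itself need not lie in $H$; this is why the proof conjugates by $t$. For $R=\mathbb{Z}$ one could annihilate the group $J/(J\cap H)$, of order at most $k$, by the integer $k!$. Over $\mathbb{F}_p$ this integer may be zero, while $1-s^{k!}$ is nonzero whenever $s$ has infinite order.

\subsection{Existence of a locally faithful point}

\begin{proposition}\label{prop:algebra}
Let $A=R[Q]$ be a right Ore domain, and let $G=A\rtimes Q$ act faithfully by homeomorphisms on a nonempty compact space $X$. Then $Q$ is locally faithful at some point of $X$.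
\end{proposition}

\begin{proof}
For $\xi\in X$ let $H_\xi$ be the set of elements of $G$ that are the identity near $\xi$. It is a subgroup, and $gH_\xi g^{-1}=H_{g\xi}$. An element of $\bigcap_\xi H_\xi$ fixes every point, so $\bigcap_\xi H_\xi=1$ by faithfulness.

Suppose that $Q$ is locally faithful nowhere. Then for each $\xi$ there are $s_\xi\in Q\setminus\{1\}$ and an open set $O_\xi\ni\xi$ fixed pointwise by $s_\xi$. Finitely many $O_\xi$ cover $X$; let $S\subset Q\setminus\{1\}$ be the set of the corresponding $s_\xi$, and $k=|S|\ge1$. Then $S\cap H_\eta\ne\emptyset$ for every $\eta\in X$.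

Fix $\xi$. For $a\in A$ there is $s\in S$ in $H_{a^{-1}\xi}=a^{-1}H_\xi a$, so $asa^{-1}\in H_\xi$. By Lemma~\ref{lem:ideal}, $H_\xi$ contains one of the right ideals
\[
I_s=(1-s^{k!})(1-s)A\qquad(s\in S).
\]
Hence $\bigcap_{s\in S}I_s\subset\bigcap_\xi H_\xi=1$, that is, $\bigcap_{s\in S}I_s=0$.

We show that this intersection is nonzero. The group $Q$ is torsion-free: if $s\ne1$ had finite order $r$, then $(1-s)(1+s+\dots+s^{r-1})=1-s^r=0$, and both factors are nonzero since they are combinations of distinct group elements with coefficients $\pm1$. So $s^{k!}\ne1$ for $s\in S$, the product $(1-s^{k!})(1-s)$ of nonzero elements is nonzero, and $I_s\ne0$. If $I,I'$ are nonzero right ideals, with nonzero $a\in I$ and $b\in I'$, then $0\ne aA\cap bA\subset I\cap I'$ by the Ore condition. By induction a finite intersection of nonzero right ideals is nonzero, a contradiction.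
\end{proof}

\begin{remark}
Compactness makes $S$ finite, and both the exponent $k!$ and the finite intersection depend on this. Without it the proposition fails. Let $G=\mathbb{Z}\wr\mathbb{Z}$ act by left multiplication on the discrete space $X=\bigsqcup_{m\ge2}G_m$, where $G_m=(\mathbb{Z}/m)\wr(\mathbb{Z}/m)$ is the natural quotient of $G$. The action is faithful, since a nontrivial element $(a,q)$ has nontrivial image in $G_m$ once $m$ exceeds $|q|$, the diameter of the support of $a$ and the absolute values of the coefficients of $a$. But the $m$-th power of a generator of the top group is the identity on the open set $G_m$, so the top group is locally faithful nowhere.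
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $b\in B\setminus\{1\}$. If $b$ has infinite order, it generates a copy of $\mathbb{Z}$; otherwise a power of $b$ has prime order $p$. So $B$ contains $(R,+)$ with $R=\mathbb{Z}$ or $R=\mathbb{F}_p$. Let $Q=\mathbb{Z}^{n+1}$ and suppose that $B\wr Q$ embeds into $nV$. By \eqref{eq:monotone}, so does $G=(R,+)\wr Q$, and $G$ acts faithfully on the compact space $\mathfrak{C}^n$. The ring $R[Q]$ is the Laurent polynomial ring in $n+1$ variables over the domain $R$, hence a commutative domain. It is a right Ore domain because $0\ne ab\in aA\cap bA$ for nonzero $a,b$. By Proposition~\ref{prop:algebra}, $Q$ is locally faithful at some point of $\mathfrak{C}^n$. This contradicts Corollary~\ref{cor:nowhere}.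
\end{proof}

In this commutative case the proof of Proposition~\ref{prop:algebra} names the contradiction explicitly: the nonzero element $\prod_{s\in S}(1-s^{k!})(1-s)$ of the base lies in every $I_s$, so it is the identity near every point of $\mathfrak{C}^n$. The hypothesis $B\ne1$ is needed, since $\mathbb{Z}^{n+1}$ itself embeds into $V$.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $m\le n$ and $B$ embeds into $nV$, then $B\wr Q$ embeds into $nV$ by Proposition~\ref{prop:if}. Conversely, let $B\wr Q$ embed into $nV$. Then so does its subgroup $B$. If $m>n$, then $Q\ge\mathbb{Z}^m\ge\mathbb{Z}^{n+1}$, and $B\wr\mathbb{Z}^{n+1}\le B\wr Q$ by \eqref{eq:monotone}, against Theorem~\ref{thm:main}.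
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:asdim}]
If $B\wr Q$ embeds into $nV$, then so does $(R,+)\wr Q$, by \eqref{eq:monotone}. Since $R[Q]$ is a right Ore domain, Proposition~\ref{prop:algebra} shows that $Q$ is locally faithful at some point of $\mathfrak{C}^n$. Since $\operatorname{asdim}Q>n$, Corollary~\ref{cor:nowhere} excludes this.
\end{proof}

\begin{remark}[Polycyclic top groups]
The following consequence of Theorem~\ref{thm:asdim} relies on a result of \cite{DS} and on standard facts about polycyclic groups and Noetherian rings; Theorems~\ref{thm:main}, \ref{thm:class} and~\ref{thm:asdim} do not depend on it. \emph{If $Q$ is virtually polycyclic of Hirsch length greater than $n$, then $B\wr Q$ does not embed into $nV$ for any $B\ne1$.}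

Indeed, $Q$ has a finite-index subgroup $Q_0$ that is poly-$\mathbb{Z}$, meaning that it has a finite subnormal series with infinite cyclic quotients; the number of quotients is the Hirsch length of $Q_0$ and of $Q$. If $Q_1$ is normal in $Q_2$ and $Q_2/Q_1$ is infinite cyclic, generated by the image of $t$, then $R[Q_2]=\bigoplus_{j\in\mathbb{Z}}R[Q_1]\,t^j$ is a skew Laurent polynomial ring over $R[Q_1]$. So $R[Q_0]$ is an iterated skew Laurent polynomial ring over $R$. It is a domain by comparison of leading coefficients, and Noetherian by the Hilbert basis theorem for such rings. A right Noetherian domain $A$ is right Ore: if $aA\cap bA=0$ with $a,b\ne0$, then the sum $aA+baA+b^2aA+\cdots$ is direct and gives an infinite ascending chain of right ideals. By \cite{DS}, $\operatorname{asdim}Q_0$ equals the Hirsch length of $Q_0$. As in the proof of Theorem~\ref{thm:main}, $B$ contains $(R,+)$ for $R=\mathbb{Z}$ or some $\mathbb{F}_p$. Theorem~\ref{thm:asdim} applies to $B\wr Q_0\le B\wr Q$.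

For example, let $H_3(\mathbb{Z})$ be the discrete Heisenberg group of integer unitriangular $3\times3$ matrices. Its center is $\mathbb{Z}$ and the quotient by the center is $\mathbb{Z}^2$, so its Hirsch length is $3$, and $\mathbb{Z}\wr H_3(\mathbb{Z})$ does not embed into $2V$. The top group contains no $\mathbb{Z}^3$ to which Theorem~\ref{thm:main} could be applied: two elements with images $(u,v)$ and $(u',v')$ in $\mathbb{Z}^2$ commute only if $uv'-u'v=0$, so an abelian subgroup has image of rank at most $1$ and rank at most $2$.
\end{remark}

\begin{thebibliography}{9}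

\bibitem{DS}
Dranishnikov and Smith, \emph{Asymptotic dimension of discrete groups}, Fund. Math. 189 (2006).

\bibitem{problem}
\emph{Embedding and Nonembedding Results for R.~Thompson's Group V and Related Groups},
\texttt{https://www.mobt3ath.com/\allowbreak uplode/\allowbreak book/\allowbreak book-16445.pdf?\allowbreak ver=accessable}

\end{thebibliography}
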